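# Slow perturbations of $x^d+\alpha x$ and almost everywhere convergence

## 1. Averages along a sequence, Hardy fields, and the disk of convergence

**Definition (flow, averages).** Let $(T^s)_{s\in\mathbb R}$ be a measure preserving flow on a probability space $(\Omega,\mathcal B,\mu)$ and $(a_n)$ a sequence of real numbers. The ergodic averages along $(a_n)$ are
$$A_tf=\frac1t\sum_{n\le t}f\circ T^{a_n}.$$

Example. The simplest flow is $T^sx=x+s$ on $\mathbb R/\mathbb Z$. A more useful one comes from any invertible measure preserving map $T$ of $\Omega$: on $\Omega\times[0,1)$ put $T^s(x,u)=(T^{\lfloor u+s\rfloor}x,\{u+s\})$. If $F(x,u)=f(x)$, then $F(T^n(x,u))=f(T^nx)$ for every integer $n$.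

**Definition (good, bad).** The sequence $(a_n)$ is good for pointwise convergence if, for every measure preserving flow on every probability space and every $f\in L^2(\mu)$, the averages $A_tf$ converge $\mu$-almost everywhere as $t\to\infty$. Otherwise it is bad.

For an integer-valued sequence only the time-one map $T=T^1$ matters. By the example above, $(a_n)$ is good if and only if $\frac1t\sum_{n\le t}f\circ T^{a_n}$ converges a.e. for every invertible measure preserving system $(\Omega,\mathcal B,\mu,T)$ and every $f\in L^2(\mu)$. (The numbers $a_n$ may be negative.) Since $A_t=\frac{\lfloor t\rfloor}{t}A_{\lfloor t\rfloor}$, it is enough to study integers $t=N$. Changing finitely many $a_n$ alters $A_Nf$ by a quantity that tends to $0$ a.e., so sequences need only be defined for large $n$; we give the other $a_n$ arbitrary integer values.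

Example (good). For $a_n=n$, Birkhoff's theorem says $A_Nf\to f^*$ a.e., where $f^*$ is the conditional expectation of $f$ on the $\sigma$-algebra of $T$-invariant sets. For $Tx=x+2$ on $\mathbb Z/4$ with uniform measure, $f^*(x)=\frac12(f(x)+f(x+2))$.

Example (bad). Write $\lg$ for the logarithm in base $2$ and let $a_n=\lfloor\lg n\rfloor$. Take $\Omega=\mathbb Z/2$, $Tx=x+1$, $f=1_{\{0\}}$. For $2^k\le n<2^{k+1}$ we have $a_n=k$, so
$$f(x+k)=2^{-k}\big((2^{k+1}-1)A_{2^{k+1}-1}f(x)-(2^k-1)A_{2^k-1}f(x)\big).$$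
If $A_Nf(x)\to\ell$, the right side tends to $2\ell-\ell=\ell$; but $f(x+k)$ alternates between $0$ and $1$. So the sequence is bad.

**Definition (Hardy field).** A Hardy field is a field of germs at $+\infty$ of real-valued functions that is closed under differentiation.

Example. The rational functions $\mathbb R(x)$ form a Hardy field. So do the logarithmico-exponential (LE) functions, which are built from real constants and $x$ by field operations, $\exp$, and $\log$ of positive functions; $\log x\cdot\exp(\log\log x/\log\log\log x)$ is one of them. The germ of $\sin x$ lies in no Hardy field, since it is not zero and has no inverse.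

Three consequences will be used constantly. A nonzero element has an inverse and is continuous, so it is eventually of constant sign. Applying this to the derivative, every element is eventually monotone (or constant), so it has a limit in $[-\infty,\infty]$. Since the derivative is again differentiable, every element is eventually $C^1$.

**Classical fact.** (Bourbaki; Rosenlicht, *Hardy fields*, J. Math. Anal. Appl. 93 (1983).) If $H$ is a Hardy field and $f\in H$, then $H(\mathbb R)$, $H(x)$, $H(e^f)$ and, if $f>0$ eventually, $H(\log f)$ are Hardy fields.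

A union of a chain of Hardy fields is a Hardy field, so by Zorn's lemma every Hardy field lies in a maximal one. By the classical fact a maximal one contains $\mathbb R$ and $x$ and is closed under $\exp$ and under $\log$ of positive elements; in particular it contains all LE functions.

**Definition (growth).** $f\prec g$ means $f(x)/g(x)\to0$ as $x\to\infty$; thus $1\prec r$ means $|r(x)|\to\infty$. We write $u\ll v$ if $|u|\le C|v|$ eventually. Further $\exp_0(x)=x$, $\exp_{k+1}(x)=e^{\exp_k(x)}$, $\log_1=\log$, $\log_{i+1}=\log\circ\log_i$, and $e(x)=e^{2\pi ix}$.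

Example. $\exp_2(x)=e^{e^x}$, $\log_2x=\log\log x$, and $1\prec\log_3x\prec\log_2x\prec\log x\prec x$.

The question, which comes from "Ergodic Averaging Sequences" (https://web.uvic.ca/~aquas/papers/paper18.pdf), concerns the set of perturbations that spoil a polynomial. Let $p$ be a real polynomial of degree at least $2$, and let $r_1,r_2$ belong to a Hardy field with $1\prec r_1\prec r_2\prec x$. If $\lfloor p(n)+r_1(n)\rfloor$ is good for pointwise convergence, does it follow that $\lfloor p(n)+r_2(n)\rfloor$ is good? This is called the *disk of convergence* implication: once a growth rate is good, every faster one below $x$ should be good. Does it hold for every $p,r_1,r_2$?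

## 2. Squares modulo 3, and why one finite cyclic group is not enough

**An integer polynomial.** Take $p(x)=x^2$ and $r=\log_i$, so that the sequence is $n^2+\lfloor\log_in\rfloor$. We test it on $\Omega=\mathbb Z/3$, $Tx=x+1$, $f=1_{\{0\}}$. Let $N_m$ be the number of positive integers $n<\exp_i(m)$. For $N_m<n\le N_{m+1}$ we have $\lfloor\log_in\rfloor=m$. Squares are $0,1,1$ modulo $3$, so the average of $f(x+n^2+m)$ over this block is $\beta_m(x)=c(-x-m)+o(1)$ with $c(0)=\frac13$, $c(1)=\frac23$, $c(2)=0$. Now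
$$\beta_m=\frac{N_{m+1}}{N_{m+1}-N_m}A_{N_{m+1}}f-\frac{N_m}{N_{m+1}-N_m}A_{N_m}f .$$
The two coefficients are bounded, because $N_{m+1}/N_m$ tends to $e$ (if $i=1$) or to $\infty$; their difference is $1$. So if $A_Nf(x)$ converged, $\beta_m(x)$ would converge to the same limit, and it does not. Thus $n^2+\lfloor\log_in\rfloor$ is bad for every $i\ge1$. The mechanism is visible: squares are unevenly distributed modulo $3$, and the slow function shifts the uneven pattern from one long block to the next. But for this $p$ every $\log_i$ is bad, so none of them can play the role of a good $r_1$.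

**An irrational linear term.** To have a chance of a good slow perturbation, add $\alpha x$ with $\alpha$ irrational. The sensible way to show that some $r$ is still bad is to look again for a cyclic group $\mathbb Z/q$ where things are uneven. This stops working at once. Let $p(x)=x^d+\alpha x$, $\alpha\notin\mathbb Q$, and let $r$ satisfy $|r'(x)|\le C/x$ for large $x$ (as every $\log_i$ does). Then $\lfloor p(n)+r(n)\rfloor$ is equidistributed modulo every $q$. Indeed $\lfloor y\rfloor\equiv z$ mod $q$ means that $y/q$ mod $1$ lies in $[\frac zq,\frac{z+1}q)$, so it suffices that $\sum_{n\le N}e(k(p(n)+r(n))/q)=o(N)$ for each $k\ne0$. By Weyl's theorem $S_N=\sum_{n\le N}e(kp(n)/q)=o(N)$, since $kp/q$ has an irrational nonconstant coefficient. Summation by parts gives, up to $O(1)$ from small $n$, the bound $|S_N|+\sum_{n<N}|S_n|\,O(1/n)=o(N)$. So no single finite cyclic group sees any obstruction.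

What saves the method is a number $\alpha$ that is extremely close to rationals $a_j/b_j$. For $n$ up to an enormous $Q_j$ the polynomial $b_jp(n)$ is within $\frac12$ of the integer polynomial $b_jn^d+a_jn$, and a modulus $q_j$ chosen for this $j$ detects that it is uneven. One uses a product of infinitely many cyclic groups, one for each *window* $[b_j,Q_j]$. To be harmful, $r$ has to move through $q_j$ consecutive integers inside the window. The functions $\log_i$ do. A function slower than all $\log_i$ need not: it can be almost constant on each window, and then it may be good. This is what we shall prove.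

## 3. A Liouville number with tower-size gaps, and the theorem

Let $b_1=16$, $Q_j=\lfloor\exp_{j+3}(b_j)\rfloor$, and let $b_{j+1}$ be the power of $2$ in $[4b_jQ_j,8b_jQ_j)$. Put
$$\alpha=\sum_{j\ge1}\frac1{b_j},\qquad\frac{a_j}{b_j}=\sum_{i\le j}\frac1{b_i},\qquad\tau_j=\alpha-\frac{a_j}{b_j}.$$
For instance $a_1/b_1=1/16$. We use the following properties:
$$b_j\ge2^j,\quad b_{j+1}\ge b_j^{16},\quad\exp_{j+3}(b_j)\le b_{j+1},\quad b_{j+1}^2\le\exp_{j+4}(b_j),\tag{1}$$
$$0<\tau_j\le\frac2{b_{j+1}},\qquad b_j\tau_jQ_j\le\tfrac12,\tag{2}$$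
$$\gcd(a_j,b_j)=1,\qquad0<a_j<b_j,\qquad\alpha\in(0,1)\text{ irrational}.\tag{3}$$
To check them, let $y=\exp_{j+3}(b_j)$. Then $Q_j\ge y/2$, so $b_{j+1}\ge4b_jQ_j\ge y\ge\exp_2(b_j)\ge b_j^{16}$, and $b_{j+1}^2\le64b_j^2Q_j^2\le64y^4\le e^y$. Induction gives $b_j\ge 2^j$. The $b_i$ at least double, so $\tau_j=\sum_{i>j}1/b_i\le2/b_{j+1}$, and $b_j\tau_jQ_j\le2b_jQ_j/b_{j+1}\le\frac12$. The number $a_j=1+\sum_{i<j}b_j/b_i$ is odd, since $b_j/b_i$ is a power of $2$ larger than $1$, while $b_j$ is a power of $2$. Also $0<a_j/b_j<\alpha\le2/16<1$. Finally, the binary expansion of $\alpha$ has infinitely many ones, with gaps tending to infinity, so it is not eventually periodic.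

**Theorem 1.** Let $d\ge2$. There are $\alpha\in(0,1)$, a Hardy field $\mathcal H$ containing all LE functions, a function $r_1\in\mathcal H$ with $1\prec r_1\prec\log_ix$ for all $i\ge1$, and $c_d>0$ such that for $p(x)=x^d+\alpha x$:

* (a) $\lfloor p(n)+r_1(n)\rfloor$ is good for pointwise convergence, and the limit is the conditional expectation of $f$ on the $T$-invariant $\sigma$-algebra;
* (b) $\lfloor p(n)+r(n)\rfloor$ is bad, even for indicator functions $f$, for every $r$ in a Hardy field satisfying, for some $i\ge1$,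
$$\log_ix\ll|r(x)|\ll\log x\cdot\exp\Big(c_d\,\frac{\log_2x}{\log_3x}\Big).$$

The number $\alpha$ is the one above, for every $d$. Take $r_2=\log_ix$ with any $i\ge1$. Then $1\prec r_1\prec r_2\prec x$, both lie in $\mathcal H$, $r_1$ gives a good sequence and $r_2$ a bad one. So the disk of convergence implication is false, in every degree $d\ge2$. Nothing is claimed about perturbations of this $p$ outside the stated range.

## 4. A function slower than every iterated logarithm, inside a Hardy field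

We want $L$ with $L(e^x)=L(x)+1$, equivalently an inverse $E$ with $E(x+1)=e^{E(x)}$. Such functions are easy to make; the work is to make the germ generate a Hardy field.

**Lemma 2.** (cf. Boshernitzan, Aequationes Math. 30 (1986).) There is a Hardy field containing the germ of an increasing $C^\infty$ function $E:[0,\infty)\to[0,\infty)$ with $E(0)=0$, $E(x+1)=e^{E(x)}$, $E\to\infty$.

**Construction.** This step defines $E$. Choose $E$ on $[0,1]$ smooth with $E'>0$, $E(x)=x$ near $0$ and $E(x)=e^{x-1}$ near $1$. This is possible: with $E=x$ on $[0,\delta]$ and $E=e^{x-1}$ on $[1-\delta,1]$, $\delta$ small, we need a positive smooth derivative in between with integral $e^{-\delta}-\delta>0$. Extend by $E(x+1)=e^{E(x)}$. For small $s\ge0$, $E(1+s)=e^{E(s)}=e^s$, so near $1$ the function is $e^{x-1}$ on both sides and is smooth there; by the functional equation it is smooth near $2,3,\dots$. From $E'(x+1)=e^{E(x)}E'(x)$ we get $E'>0$. Since $E(1)=1$ and $E(n+1)=e^{E(n)}\ge2E(n)$, $E\to\infty$.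

Write $Sf(x)=f(x+1)$, $z_0=E$, and $z_{k+1}=z_k'/z_k$ where $z_k>0$; we shall see that this holds near $\infty$. The plan is to show that $z_0,z_1,z_2,\dots$ are separated so strongly in growth that every nonzero polynomial in them is eventually nonzero. Since $z_k'=z_kz_{k+1}$, the field $\mathbb R(z_0,z_1,\dots)$ is then a Hardy field.

**Base of the induction.** This step handles $z_0,z_1,z_2$. We have $Sz_1=(\log Sz_0)'=(\log e^{z_0})'=z_0'=z_0z_1$. On $[1,2]$ the continuous function $z_1=E'/E$ is bounded below by a positive number, and $z_1(x+n)=z_1(x)\prod_{i<n}z_0(x+i)$ with $z_0\ge1$ on $[1,\infty)$ and $z_0\to\infty$; hence $z_1>0$ and $z_1\to\infty$.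

For $n\ge1$ let $M=z_1/E^{1/n}$. Then $M(x+1)=M(x)E(x)^{1+1/n}e^{-E(x)/n}$, so eventually $M(x+1)\le\frac12M(x)$, and $M\to0$. Thus $z_0\succ z_1^n$ for all $n$.

Next, $Sz_2=(\log Sz_1)'=(\log(z_0z_1))'=z_1+z_2$. For $M=|z_2|/z_1$ this gives $M(x+1)\le(1+M(x))/E(x)$. Since eventually $E\ge 2$, $M$ is bounded, and then $M\to0$. So with $\varepsilon_2=z_2/z_1\to0$ we have $Sz_2=z_1(1+\varepsilon_2)$, and $z_2\to\infty$. Finally, eventually $Sz_1=z_0z_1\ge z_0$, and $z_0\succ z_1^n\sim(Sz_2)^n$; undoing the shift, $z_1\succ z_2^n$ for all $n$.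

**Induction hypothesis $H_k$ ($k\ge2$).** We assume that $z_1,\dots,z_k\to+\infty$; that $z_i\succ z_{i+1}^n$ for $0\le i<k$ and $n\ge1$; and that $Sz_k=z_{k-1}(1+\varepsilon_k)$ with $\varepsilon_k\in\mathbb R(z_1,\dots,z_k)$ and $\varepsilon_k\prec z_1^{-s}$ for all $s<1$.

$H_2$ holds, because $z_2\prec z_1^{1/n}$ gives $\varepsilon_2=z_2/z_1\prec z_1^{-1+1/n}$. Assume $H_k$.

**Ordering of monomials.** This step shows that polynomials behave like their leading terms. Let two monomials in $z_0,\dots,z_k$ with integer exponents first differ in the exponent of $z_i$. Their ratio is $z_i^m$, $m\ne0$, times a product of integer powers of $z_{i+1},\dots,z_k$. Each of these tends to infinity more slowly than every positive power of $z_i$, so the product lies eventually between $z_i^{-1/2}$ and $z_i^{1/2}$. Hence the ratio tends to $\infty$ or $0$ according to the sign of $m$. Monomials are therefore ordered lexicographically by growth, and every nonzero polynomial is asymptotic to its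 leading term. In particular $z_0,\dots,z_k$ are algebraically independent, and partial derivatives $\partial_i$ of rational functions in them make sense. The operator $z_i\partial_i$ only rescales the coefficients of a polynomial, so $z_i\partial_iP=O(P)$ for polynomials $P$ in $z_1,\dots,z_k$. For $\varphi=P/Q$ the quotient rule gives
$$z_i\partial_i\varphi=\frac{z_i\partial_iP}{Q}-\frac PQ\cdot\frac{z_i\partial_iQ}{Q}=O(\varphi)\qquad(\varphi\in\mathbb R(z_1,\dots,z_k)).$$

**Induction step.** This step derives $H_{k+1}$. Taking logarithmic derivatives in $Sz_k=z_{k-1}(1+\varepsilon_k)$,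
$$Sz_{k+1}=z_k+\frac{\varepsilon_k'}{1+\varepsilon_k},\qquad\varepsilon_k'=\sum_{1\le i\le k}(z_i\partial_i\varepsilon_k)\,z_{i+1},$$
since $z_i'=z_iz_{i+1}$. Here $z_i\partial_i\varepsilon_k=O(\varepsilon_k)=O(z_1^{-1/2})$. As $z_2,\dots,z_k\prec z_1^\delta$ for every $\delta>0$, the terms with $i<k$ are $O(z_1^{-1/3})$, and the term $i=k$ is $O(z_1^{-1/2})z_{k+1}$. So
$$Sz_{k+1}=z_k+O(z_1^{-1/3})+O(z_1^{-1/2})z_{k+1}.$$
Let $M=|z_{k+1}|/z_1^{1/4}$. Eventually $z_k\le z_1^{1/4}$ and $z_1\le Sz_1$, so $M(x+1)\le2+\frac12M(x)$ and $M$ is bounded. Hence $Sz_{k+1}=z_k+O(z_1^{-1/3})+O(z_1^{-1/4})=z_k+o(1)$. Therefore $z_{k+1}\to\infty$, and $(Sz_{k+1})^n\sim z_k^n\prec z_{k-1}\sim Sz_k$, that is, $z_k\succ z_{k+1}^n$. Put $\varepsilon_{k+1}=\varepsilon_k'/((1+\varepsilon_k)z_k)\in\mathbb R(z_1,\dots,z_{k+1})$. Then $Sz_{k+1}=z_k(1+\varepsilon_{k+1})$ and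
$$\varepsilon_{k+1}=O\big(\varepsilon_k\max(z_2,\dots,z_{k+1})\big)\prec z_1^{-s}\quad\text{for all }s<1,$$
as $z_2,\dots,z_{k+1}$ are below every positive power of $z_1$. This is $H_{k+1}$.

By induction all $H_k$ hold. Nonzero polynomials in $z_0,z_1,\dots$ are eventually nonzero, so $\mathbb R(z_0,z_1,z_2,\dots)$ is a field of germs; it is closed under differentiation and contains $E$. $\square$

**The function $r_1$.** Let $H_0\ni E$ be a Hardy field containing $x$ (adjoin $x$ by the classical fact), and $L=E^{-1}$. Then $H_0\circ L=\{h\circ L\}$ is a Hardy field, since $(h\circ L)'=(h'/E')\circ L$. It contains $L=x\circ L$ and $x=E\circ L$. Let $\mathcal H$ be an extension containing $\mathbb R$ and closed under $\exp$ and $\log$; it contains all LE functions. Put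
$$r_1=\log L\in\mathcal H.$$

From $E(L(x)+1)=e^x$ we get $L(e^x)=L(x)+1$, so $L(\exp_kx)=L(x)+k$. From $E(n)\ge2^{n-1}$ we get $E(x)\ge2^{\lfloor x\rfloor-1}\ge2^{x-2}$ for $x\ge1$. So $L(y)=O(\log y)=o(y)$, and $L(x)=L(\log_ix)+i\prec\log_ix$. Hence $1\prec r_1\prec L\prec\log_ix$ for all $i$.

How much does $r_1$ move across a window? By (1), $L(b_{j+1})\ge L(\exp_{j+3}(b_j))=L(b_j)+j+3$, so $L(b_j)\ge j(j-1)/2$. On the other hand $L(b_{j+1}^2)\le L(\exp_{j+4}(b_j))=L(b_j)+j+4$. Since $r_1$ is increasing,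
$$v_j:=\sup_{b_j\le x\le b_{j+1}^2}|r_1(x)-r_1(b_j)|\le\log\Big(1+\frac{j+4}{L(b_j)}\Big)\to0,\qquad|r_1(b_j)|\le b_j\ (j\text{ large}).\tag{4}$$
For the last bound, $0\le\log L(b_j)\le L(b_j)\le b_j$ for large $j$. Property (4) is the only information about $r_1$ that part (a) will use.

## 5. Images of $bx^d+ax$ modulo primes

Let $P_j(x)=b_jx^d+a_jx$. On the window, $b_jp(n)$ is close to $P_j(n)$. We now show that $P_j$ misses most residues modulo a suitable $q$.

**Lemma 3.** Let $\ell>d^2$ be prime, $\ell\nmid a_jb_j$. Then $|P_j(\mathbb F_\ell)|\le\ell-\frac{\ell-1}d\le(1-\frac1{2d})\ell$.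

Example. For $d=2$ one completes the square and finds exactly $(\ell+1)/2$ values, which is the bound. For a single cubic, $n^3$ is a bijection of $\mathbb F_{11}$, since $\gcd(3,10)=1$, but $n^3+n$ takes for $n=0,\dots,10$ the values $0,2,10,8,2,9,2,9,3,1,9$: seven residues, and $\lfloor11-\frac{10}3\rfloor=7$. The linear term destroys bijectivity.

*Proof.* Write $P=P_j$, $a=a_j$, $b=b_j$. We use that for $e>0$ the sum $\sum_{n\in\mathbb F_\ell}n^e$ is $-1$ if $(\ell-1)\mid e$ and $0$ otherwise.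

**$P$ is not a bijection.** The goal is a power sum of $P(n)$ that no bijection could have. Let $k$ be the least integer $\ge(\ell-1)/d$ with $k\equiv\ell-1$ mod $d-1$. As $\ell-1\ge d^2\ge d$, we have $1\le k<\frac{\ell-1}d+d-1\le\ell-1$. In
$$P(n)^k=\sum_{i=0}^k\binom kib^ia^{k-i}n^{k+i(d-1)}$$
the exponents lie in $[k,kd]$, and $\ell-1\le kd<\ell-1+d(d-1)\le2(\ell-1)$. The only multiple of $\ell-1$ in that range is $\ell-1$ itself, and it is the exponent with $i=(\ell-1-k)/(d-1)$, an integer in $[0,k]$. So $\sum_nP(n)^k=-\binom kib^ia^{k-i}\ne0$ in $\mathbb F_\ell$, as $k<\ell$. For a bijection the sum would be $\sum_vv^k=0$, as $1\le k\le\ell-2$.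

**The bound.** Now we turn non-bijectivity into many missed values. For $1\le k<(\ell-1)/d$ all exponents in $P(n)^k$ lie in $[1,\ell-2]$, so $\sum_nP(n)^k=0$. By Newton's identities, where one divides by $k<\ell$, the elementary symmetric functions $e_k$ of the $\ell$ values $P(n)$ vanish for these $k$. Hence
$$h(Z)=\prod_{n\in\mathbb F_\ell}(Z-P(n))-(Z^\ell-Z)$$
has degree at most $\ell-\lceil(\ell-1)/d\rceil$ (this number is at least $1$, so the term $Z$ does no harm). If $h=0$, then $\prod_n(Z-P(n))=\prod_v(Z-v)$ and $P$ is a bijection; so $h\ne0$. But $h$ vanishes at every point of $P(\mathbb F_\ell)$. So $|P(\mathbb F_\ell)|\le\deg h\le\ell-\frac{\ell-1}d$, and $\frac{\ell-1}d\ge\frac\ell{2d}$. $\square$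

**Lemma 4.** There is $C_1=C_1(d)$ such that for all $j$ and all integers $R\ge b_j$ there is $q$ coprime to $b_j$ with $(2R+1)|P_j(\mathbb Z/q)|\le2^{-j}q$ and $\log q\le C_1\log(2^jR)\log\log(2^jR)$.

*Proof.* We multiply many primes, so that the factor $1-\frac1{2d}$ accumulates. Let $q$ be the product of the $\omega=\lceil2d\log(2^j(2R+1))\rceil$ smallest odd primes $>d^2$ not dividing $a_j$. It is coprime to $b_j$, a power of $2$. By the Chinese remainder theorem and Lemma 3,
$$|P_j(\mathbb Z/q)|\le\Big(1-\frac1{2d}\Big)^\omega q\le e^{-\omega/2d}q\le\frac q{2^j(2R+1)}.$$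
As $a_j<b_j$ has at most $\log b_j/\log2$ prime factors, the primes used are among the first $n_0$ primes with $n_0\le\omega+\frac{\log b_j}{\log2}+d^2+1\le C\log(2^jR)$, using $b_j\le R$. By Chebyshev's bound the $n$-th prime is $O(n\log n)$, so these primes are at most $Cn_0^2$, and $\log q\le\omega\log(Cn_0^2)\le C_1\log(2^jR)\log\log(2^jR)$. (Here $2^jR\ge32$, so the double logarithm exceeds $1$.) $\square$

## 6. Many windows at once: a criterion for badness

**Lemma 5.** Suppose that for infinitely many $j$ there are $\Delta\ge0$, $R=\lceil b_j(\Delta+2)\rceil$, $q$ as in Lemma 4, and $q$ consecutive integers $m$, for each of which there is an integer $t_m\in[j,Q_j]$ such that at least $t_m/2$ of the $n\le t_m$ satisfy $|r(n)-m|\le\Delta$. Then $\lfloor p(n)+r(n)\rfloor$ is bad, and an indicator function shows it.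

*Proof.* Let $J\subset\{3,4,\dots\}$ be an infinite set of such $j$, with data $q_j,R_j$.

**The system.** We build a small set that orbits visit too often. Let
$$S_j=\{z\in\mathbb Z/q_j:\ b_jz\in P_j(\mathbb Z/q_j)+\{-R_j,\dots,R_j\}\}.$$
Since $b_j$ is invertible modulo $q_j$, $|S_j|\le(2R_j+1)|P_j(\mathbb Z/q_j)|\le2^{-j}q_j$. Let $\Omega=\prod_{j\in J}\mathbb Z/q_j$ with Haar measure $\mu$, let $T$ add $1$ in each coordinate, $F=\bigcup_{j\in J}\{x:x_j\in S_j\}$ and $f=1_F$. Then $\mu(F)\le\sum_{j\ge3}2^{-j}=\frac14$.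

**Every orbit visits $F$ half of the time at some large time.** Fix $x\in\Omega$ and $j\in J$. Among the $q_j$ consecutive integers pick $m\equiv-x_j$ mod $q_j$, and let $t=t_m$. Let $n\le t$ with $|r(n)-m|\le\Delta$ and $y_n=\lfloor p(n)+r(n)\rfloor=p(n)+r(n)-\theta$, $\theta\in[0,1)$. Since $b_j\alpha=a_j+b_j\tau_j$,
$$b_jy_n=P_j(n)+b_j\tau_jn+b_jr(n)-b_j\theta.$$
By (2), $0\le b_j\tau_jn\le b_j\tau_jQ_j\le\frac12$. So the integer $b_jy_n-P_j(n)-b_jm$ has absolute value at most $\frac12+b_j\Delta+b_j\le R_j$. As $b_j(x_j+m)\equiv0$ mod $q_j$,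
$$b_j(x_j+y_n)\equiv b_jy_n-b_jm\in P_j(n)+\{-R_j,\dots,R_j\}\pmod{q_j}.$$
So $x_j+y_n\in S_j$, that is, $T^{y_n}x\in F$. This holds for at least $t/2$ of the $n\le t$, so $A_tf(x)\ge\frac12$ with $t\ge j$.

**Contradiction.** Letting $j\to\infty$ in $J$, $\limsup_tA_tf\ge\frac12$ everywhere. If $A_tf$ converged a.e., the limit would be at least $\frac12$ a.e., but by dominated convergence its integral would be $\mu(F)\le\frac14$. $\square$

## 7. Functions that cross $q_j$ integers inside a window: proof of (b)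

Let $c_d=\min(\frac13,\frac1{6C_1})$, $\Theta(x)=\exp(c_d\log_2x/\log_3x)$ and $\Gamma(x)=\log x\cdot\Theta(x)$. Let $r$ satisfy $\log_ix\ll|r|\ll\Gamma$.

**Control of the derivative.** We need to know that $r$ stays near an integer value for a long time. By Section 1 we may assume that $r$ lies in a Hardy field containing all LE functions. Then $r$ is eventually monotone and $|r|\to\infty$. Suppose $|r|\le Ch$ eventually, where $0<h\to\infty$ lies in the field. Then $r/h$ has a finite limit. Also $h'>0$ eventually, and $r'/h'$ has a limit in $[-\infty,\infty]$. By l'Hospital's rule the two limits agree, so $|r'|\ll h'$. As $r/\log x$ has a limit in $[-\infty,\infty]$, one of the following two cases holds.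

**Case I: $\log_ix\ll|r|\ll\log x$.** We choose the data of Lemma 5. With $h=\log x$ we get $|r'(x)|\le C_0/x$ eventually. Put $\Delta=C_0$, $R=\lceil b_j(\Delta+2)\rceil$, $Y=Q_j$. For large $j$ we have $2^jR\le b_jR\le b_j^3$, so Lemma 4 gives $q$ with $\log q\le C_1\cdot3\log b_j\cdot\log(3\log b_j)\le b_j$. With $c'>0$ such that $|r|\ge c'\log_ix$ eventually, and $j\ge i$ large,
$$|r(Y)|\ge c'\log_iQ_j\ge c'\log_jQ_j\ge c'\exp_2(b_j)\ge b_j+q+1,$$
as $Q_j\ge\exp_{j+2}(b_j)$ and $q\le e^{b_j}$.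

**Case II: $\log x\ll|r|\ll\Gamma$.** Again we choose the data. Put $u=\log_2x$. The derivative of $u/\log u$ in $u$ is $(\log u-1)/(\log u)^2$, which is eventually in $(0,1)$, and $du/dx=1/(x\log x)$. So $\Theta$ is eventually increasing, $\Theta'/\Theta\le c_d/(x\log x)$ and $x\Gamma'=\Theta+x\log x\,\Theta'\le2\Theta$. With $h=\Gamma$ we get $|r'(x)|\le C_0\Theta(x)/x$ eventually. Put $Y=\exp_3(b_j)$; then $Y\le\lfloor\exp_4(b_j)\rfloor\le Q_j$. Put $\Delta=C_0\Theta(Y)$ and $R=\lceil b_j(\Delta+2)\rceil$. Now let $u=\log_2Y=e^{b_j}$; since $\log_3Y=b_j$, $\Theta(Y)=e^{c_du/b_j}$, which exceeds every fixed power of $b_j$ for large $j$. Therefore $2^jR\le b_jR\le\Theta(Y)^3$, $\log(2^jR)\le3c_du/b_j\le u$, $\log\log(2^jR)\le\log u=b_j$, and Lemma 4 gives $q$ with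
$$\log q\le C_1\cdot\frac{3c_du}{b_j}\cdot b_j=3C_1c_du\le\frac u2,\qquad q\le e^{u/2}=(\log Y)^{1/2}.$$
Hence $|r(Y)|\ge c'\log Y=c'\exp_2(b_j)\ge b_j+q+1$ for large $j$.

**Verification of the criterion, both cases.** Fix $x_0$ such that on $[x_0,\infty)$ the function $r$ is $C^1$, of constant sign and monotone, $|r(x)|\le x$, the bound for $r'$ holds, and (in Case II) $\Theta$ is increasing. Let $j$ be large and let $m$ run over the $q$ consecutive integers with the sign of $r$ and $|m|\in[b_j,b_j+q)$. Since $|r(x_0)|<|m|<|r(Y)|$, there is $t^*\in[x_0,Y]$ with $r(t^*)=m$, and $t^*\ge|r(t^*)|\ge b_j$. Let $t_m=\lfloor t^*\rfloor$; then $j\le b_j\le t_m\le Y\le Q_j$. For $t_m/2\le n\le t_m$ we have $n\ge b_j/2\ge x_0$ and $\log(t^*/n)\le\log(2(1+1/t_m))\le1$, because $t_m\ge16$. As $x|r'(x)|\le\Delta$ on $[x_0,Y]$,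
$$|r(n)-m|\le\int_n^{t^*}|r'(x)|\,dx\le\Delta\log(t^*/n)\le\Delta.$$
There are at least $t_m/2$ such integers $n$. Lemma 5 applies, and (b) is proved. $\blacksquare$

## 8. Freezing $r_1$, and the resonance at frequency $b_j$

For part (a), property (4) suggests replacing $r_1$ on the window $[b_j,b_{j+1}^2]$ by the constant $c_j=r_1(b_j)$, and comparing the average over $p(n)+c_j$ with a smooth average over $[0,N^d]$. The constants $c_j$ are unbounded and change with $j$. So a comparison that loses a fixed constant on each window says nothing about the supremum over infinitely many windows; we want errors on the $j$-th window that can be summed over $j$.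

On the Fourier side the comparison is between
$$m_N(\xi)=\frac1N\sum_{n\le N}e(\xi p(n))\qquad\text{and}\qquad W(\xi N^d),\quad W(x)=\int_0^1e(xv^d)\,dv.$$
If all $\xi$ are allowed, this fails. At $\xi=b_j$ we have $b_jp(n)\equiv b_j\tau_jn$ mod $1$, and by (2) $0\le b_j\tau_jn\le\frac1{200}$ for $n\le Q_j/100$; so $|m_N(b_j)-1|<0.04$ for all $N\le Q_j/100$, while $W(b_jN^d)\to0$ as $b_jN^d\to\infty$. This resonance is the one that makes $\log_i$ bad, and it is the exact point at which freezing alone stops.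

The way past it has two parts. First, smooth the floor function at scale $\eta_j=b_j^{-\kappa}$, so that only frequencies $|\xi|\le X=b_j^\kappa$, far below $b_j$, occur. Second, for these frequencies observe the following identity. Let $A/q$ be reduced, $\gcd(a,b)=1$, and average $e\big(\frac Aq(n^d+\frac abn)\big)$ over a full period $qb$. Writing $n=u+ql$ with $1\le u\le q$, $l$ mod $b$, the sum over $l$ is $\sum_le(Aal/b)$, which is $0$ unless $b\mid A$. So among the fractions $A/q$ only those with $b\mid A$ matter. If $A\ne0$ and $|A/q|\le2X$, then $q\ge b/(2X)$ is large, and the Gauss sum that survives is at most $Cq^{-\sigma}$, with $\sigma>0$ defined in Section 9: a power of $b_j$ is gained. The next two sections make this precise for maximal functions.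

## 9. Exponential sums on a window

Fix $\rho>1$ and $Z_\rho=\{\lfloor\rho^i\rfloor:i\ge0\}$. From here on $C$ denotes constants depending only on $d,\rho$. Let $\hat h(\xi)=\int h(y)e(-y\xi)\,dy$ and $\sigma=2^{-d}$. An operator $h\mapsto\mathcal F^{-1}[F\hat h]$ has multiplier $F$; for example $h\mapsto h(\cdot+w)$ has multiplier $e(\xi w)$. Besides $m_N$ and $W$ we use
$$V_N(\beta,\gamma)=\int_0^1e(\beta N^dv^d+\gamma Nv)\,dv .$$

Sums over $Z_\rho$ are geometric: for $s>0$, $\sum_{N\in Z_\rho,N\ge M}N^{-s}\le C_sM^{-s}$ and $\sum_{N\in Z_\rho,N\le M}N^s\le C_sM^s$, and there are at most $C(1+\log K)$ elements in $[M,KM]$, $K\ge 1$. (Use $\frac12\rho^i\le\lfloor\rho^i\rfloor\le\rho^i$.)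

The textbook facts we need are these.

* **Weyl's inequality** (Vaughan, *The Hardy–Littlewood Method*, Lemma 2.4). If $f$ is a real polynomial of degree $d$ with leading coefficient $\xi$, $\gcd(A,q)=1$, $|\xi-A/q|\le q^{-2}$, then $|\sum_{n\le N}e(f(n))|\le C_\epsilon N^{1+\epsilon}(\frac1q+\frac1N+\frac q{N^d})^{2^{1-d}}$.
* **van der Corput's lemma.** $|\int_0^1e(\varphi)|\le C\lambda^{-1/k}$ if $|\varphi^{(k)}|\ge\lambda$ on $[0,1]$ and either $k\ge2$, or $k=1$ and $\varphi'$ is monotone. With $k=d$ (the linear term disappears),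
$$|V_N(\beta,\gamma)|\le C(|\beta|N^d)^{-1/d},\qquad|W(x)|\le C|x|^{-1/d}.\tag{5}$$
* **Sums and integrals** (Titchmarsh, *Theory of the Riemann Zeta-Function*, Lemma 4.8). $\sum_{s<l\le s'}e(g(l))=\int_s^{s'}e(g)+O(1)$ if $g'$ is monotone and $|g'|\le\frac34$.
* **Rademacher–Menshov.** $\|\max_{k\le J}|\sum_{i\le k}x_i|\|_2\le C(1+\log J)(\sum\|x_i\|_2^2)^{1/2}$ for orthogonal $x_i$.
* **Square function bound.** If multipliers $F_N$ satisfy $\sum_N|F_N(\xi)|^2\le B^2$ for all $\xi$, then $\|\sup_N|\mathcal F^{-1}[F_N\hat h]|\|_2\le B\|h\|_2$. (Bound the supremum by the $\ell^2$-norm in $N$ and use Plancherel.)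

For $\gcd(A,q)=1$ let $G(A,B;q)=\frac1q\sum_{u=1}^qe((Au^d+Bu)/q)$. For $d=2$, $G(1,0;3)=\frac13(1+2e(\frac13))=i/\sqrt3$. Weyl's inequality with $N=q$, $\epsilon=\sigma$, and $2^{1-d}=2\sigma$, gives $|G(A,B;q)|\le Cq^\sigma q^{-2\sigma}=Cq^{-\sigma}$.

**Proposition 6.** There are $c=c(d)>0$ and $\kappa\in(0,\frac14]$, $\kappa\le c$, depending only on $d$, such that for $j\ge j_0(d,\rho)$, $X=b_j^\kappa$ and all $h\in L^2(\mathbb R)$,
$$\Big\|\sup_{N\in Z_\rho,\ b_j^2\le N<b_{j+1}^2}\big|\mathcal F^{-1}\big[(m_N(\xi)-W(\xi N^d))1_{|\xi|\le X}\hat h\big]\big|\Big\|_2\le Cb_j^{-c}\|h\|_2.$$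

The proof occupies this section and the next. Let $0<\kappa\le\frac14$ be arbitrary for now; all constants and thresholds will be independent of this choice. Write $b=b_j$, $a=a_j$, $\tau=\tau_j$, $b'=b_{j+1}$; always $N\in Z_\rho\cap[b^2,b'^2)$ and $j$ is large. Thus $\alpha=\frac ab+\tau$ and $1\le X\le b^{1/4}$.

**Step 1: an approximation of $m_N(\xi)$ for $|\xi|\le X$.** The aim is formula (7) below. For reduced $A/q$ with $q\le N^{1/8}$ let $\mathfrak M(A/q)=\{\xi:|\xi-A/q|\le N^{-d+1/4}/q\}$. These arcs are disjoint, since distinct centers differ by at least $N^{-1/4}>2N^{-d+1/4}$.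

(i) *$\xi$ in no arc.* Dirichlet's theorem gives a reduced $A/q$ with $q\le N^{d-1/4}$ and $|\xi-A/q|\le1/(qN^{d-1/4})\le q^{-2}$. As $\xi$ is in no arc, $q>N^{1/8}$. Weyl's inequality with $\epsilon=\sigma/8$ gives $|m_N(\xi)|\le CN^{\sigma/8}(N^{-1/8}+N^{-1}+N^{-1/4})^{2\sigma}\le CN^{-\sigma/8}$.

(ii) *$\xi=A/q+\beta\in\mathfrak M(A/q)$.* Let $B$ be a nearest integer to $q\xi\alpha$ and $\gamma=\xi\alpha-B/q$, so $|\gamma|\le\frac1{2q}$ and
$$\xi p(n)=\frac{An^d+Bn}q+\beta n^d+\gamma n.$$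
Split $n=u+ql$ with $1\le u\le q$, $0\le l\le(N-u)/q$. The fraction modulo $1$ depends only on $u$. The phase $g(l)=\beta(u+ql)^d+\gamma(u+ql)$ has monotone derivative, bounded by $qd|\beta|N^{d-1}+q|\gamma|\le dN^{-3/4}+\frac12\le\frac34$. The term $l=0$ is $O(1)$, so
$$\sum_{0\le l\le(N-u)/q}e(g(l))=\int_0^{(N-u)/q}e(g)\,dl+O(1)=\frac1q\int_u^Ne(\beta w^d+\gamma w)\,dw+O(1)=\frac1q\int_0^Ne(\beta w^d+\gamma w)\,dw+O(1),$$
as $u/q\le1$. Multiply by $e((Au^d+Bu)/q)$, sum over $u$, divide by $N$, and substitute $w=Nv$: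
$$m_N(\xi)=G(A,B;q)V_N(\beta,\gamma)+O(q/N).\tag{6}$$
Here $|A|\le q(X+1)\le2Xq$. Inserting $\alpha=a/b+\tau$,
$$\gamma=\frac{Aa-Bb}{qb}+\frac{A\tau}q+\beta\alpha,\qquad\Big|\frac{A\tau}q\Big|\le\frac{4X}{b'}\le\frac1{4qb},\qquad|\beta\alpha|\le\frac{N^{-d+1/4}}q\le\frac1{4qb}.$$
The first bound uses $q\le N^{1/8}\le b'^{1/4}$, whence $16Xqb\le16b^{5/4}b'^{1/4}\le b'$ as $b'\ge b^{16}$; the second uses $4b\le N^{d-1/4}$.

(iii) *$b\nmid A$: cancellation.* As $\gcd(a,b)=1$, $Aa-Bb$ is a nonzero integer, so $|\gamma|\ge\frac1{qb}-\frac1{2qb}=\frac1{2qb}$. Since $q\le N^{1/8}$ and $b\le N^{1/2}$, $|\gamma|N\ge\frac12N^{3/8}\ge2dN^{1/4}\ge2d|\beta|N^d$. So the phase of $V_N$ has monotone derivative of modulus at least $|\gamma|N-d|\beta|N^d\ge\frac12|\gamma|N$. Hence $|V_N|\le C/(|\gamma|N)\le CN^{-3/8}$, and by (6) $|m_N(\xi)|\le CN^{-3/8}$.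

(iv) *$b\mid A$.* Then $Aa/b$ is an integer and $|q\xi\alpha-Aa/b|=|A\tau+q\beta\alpha|\le\frac1{2b}<\frac12$, so $B=Aa/b$. With $\lambda=A/q$ we have $\gamma=\lambda\tau+\beta\alpha$. Put $G_\lambda=G(A,Aa/b;q)$.

(v) *$A=0$.* Then $q=1$, $B=0$, $\beta=\xi$, $\gamma=\xi\alpha$, and $G=1$. So $m_N(\xi)=V_N(\xi,\xi\alpha)+O(1/N)=W(\xi N^d)+O(|\xi|N+1/N)=W(\xi N^d)+O(N^{-3/4})$, as $|\xi|N\le N^{5/4-d}$. If $\xi\notin\mathfrak M(0)$, then $|\xi|N^d>N^{1/4}$ and (5) gives $|W(\xi N^d)|\le CN^{-1/(4d)}$.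

*Assembly.* Let $\Lambda_l$ ($l\ge0$) be the finite set of reduced $\lambda=A/q$ with $A\ne0$, $b\mid A$, $|\lambda|\le2X$, $2^l\le q<2^{l+1}$, and let $\delta_l=2^{-2l-4}$. Distinct points of $\Lambda_l$ differ by more than $2^{-2l-2}$, so for fixed $l$ the intervals $|\xi-\lambda|\le\delta_l$ are disjoint. Put
$$L_N^{(l)}(\xi)=\sum_{\lambda\in\Lambda_l}G_\lambda V_N\big(\xi-\lambda,\lambda\tau+(\xi-\lambda)\alpha\big)1_{|\xi-\lambda|\le\delta_l}.$$
We claim that for $|\xi|\le X$
$$m_N(\xi)-W(\xi N^d)=\sum_{l:\,2^l\le N^{1/8}}L_N^{(l)}(\xi)+E_N(\xi),\qquad|E_N(\xi)|\le CN^{-c_3},\quad c_3=c_3(d)>0.\tag{7}$$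
By (i), (iii), (v), the left side is $O(N^{-c_3})$ unless $\xi$ lies in an arc $\mathfrak M(\lambda)$ as in (iv) with $A\ne0$. In that case $\xi\notin\mathfrak M(0)$, so $W$ is small, and by (6) the left side is $G_\lambda V_N(\xi-\lambda,\lambda\tau+(\xi-\lambda)\alpha)+O(N^{-c_3})$. This main term occurs on the right: $|\lambda|\le X+1\le2X$, and if $\lambda\in\Lambda_l$ then $2^{2l}\le q^2\le N^{1/4}$, so $16N^{1/4}\le N^{d-1/4}$ gives $N^{-d+1/4}\le\frac1{16}N^{-1/4}\le\delta_l$ and $\mathfrak M(\lambda)\subset\{|\xi-\lambda|\le\delta_l\}$.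

The remaining terms on the right, at most one for each $l$, belong to $\lambda=A/q$ with $|\xi-\lambda|\le\delta_l$ and either $q\le N^{1/8}$, $\xi\notin\mathfrak M(\lambda)$, or $q>N^{1/8}$. In the first case $|\xi-\lambda|N^d>N^{1/4}/q\ge N^{1/8}$, so by (5) and $|G_\lambda|\le C2^{-\sigma l}$ these terms total at most $\sum_lC2^{-\sigma l}N^{-1/(8d)}\le CN^{-1/(8d)}$. In the second case $2^l\le N^{1/8}<q<2^{l+1}$, so only one $l$ is concerned, and the term is at most $|G_\lambda|\le CN^{-\sigma/8}$. This proves (7).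

## 10. The maximal inequality with a gain

We continue the proof of Proposition 6 by bounding the maximal function of each part of (7).

**Step 2: the error $E_N$.** Its square sum is $\sum_{N\in Z_\rho,N\ge b^2}CN^{-2c_3}\le Cb^{-4c_3}$, so by the square function bound it contributes at most $Cb^{-2c_3}\|h\|_2$.

It remains to bound, for each $l$, the supremum over $\mathcal N_l=\{N\in Z_\rho\cap[b^2,b'^2):N\ge2^{8l}\}$ of $|\mathcal F^{-1}[L_N^{(l)}1_{|\xi|\le X}\hat h]|$, and to sum over $l$. Let $g_l=\sup_{\Lambda_l}|G_\lambda|\le C2^{-\sigma l}$. If $\Lambda_l\ne\emptyset$, then $b\le|A|\le2Xq$, so $2^l\ge b/(4X)$. This is the source of the gain.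

**Step 3: replacing $V_N$ by an indicator.** The oscillating factor $V_N$ should be traded for something with a simple dependence on $N$. For real $\beta$ and $\gamma_0\ne0$ put
$$D_N=V_N(\beta,\gamma_0+\beta\alpha)-1_{N\le1/|\gamma_0|}1_{|\beta|\le N^{-d}}.$$
We claim $\sum_{N\in Z_\rho}|D_N|^2\le C$, uniformly in $\beta$ and $\gamma_0$.

* If $|\beta|N^d>1$, then $|D_N|=|V_N|\le C(|\beta|N^d)^{-1/d}$ by (5).
* If $|\beta|N^d\le1$ and $N\le1/|\gamma_0|$, then $|D_N|=|V_N-1|\le C(|\beta|N^d+|\gamma_0|N)$, as $|\beta\alpha|N\le|\beta|N^d$.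
* If $|\beta|N^d\le1$ and $N>1/|\gamma_0|$, then $D_N=V_N$, and the derivative of the phase is monotone and at least $|\gamma_0|N-1-d$ in modulus. So $|D_N|\le C/(|\gamma_0|N)$ once $|\gamma_0|N\ge4d+4$. The other such $N$, with $1<|\gamma_0|N<4d+4$, are $O(1)$ in number, and $|D_N|\le1$.

Squares of these bounds sum geometrically over $Z_\rho$ to at most $C$, which proves the claim. Apply it with $\beta=\xi-\lambda$, $\gamma_0=\lambda\tau$. For each $\xi$ at most one $\lambda\in\Lambda_l$ has $|\xi-\lambda|\le\delta_l$, so by the square function bound the $D_N$-part of $L_N^{(l)}$ contributes at most $Cg_l\|h\|_2$.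

**Step 4: removing the truncation in $N$.** What remains is the multiplier
$$\sum_{\lambda\in\Lambda_l}G_\lambda1_{N\le1/(|\lambda|\tau)}1_{|\xi-\lambda|\le N^{-d}};$$
the restriction to $|\xi-\lambda|\le\delta_l$ is automatic, because $N^d\ge N\cdot N\ge2^{8l}b^2\ge2^{2l+4}$ for $N\in\mathcal N_l$. The dependence on $\lambda$ of the cut-off in $N$ is unwelcome. Since $2^{-l-1}\le|\lambda|\le2X$ on $\Lambda_l$, the multiplier vanishes for $N>2^{l+1}/\tau$. There are $O(1+l+\log b)$ values $N\in Z_\rho$ with $\frac1{2X\tau}<N\le\frac{2^{l+1}}\tau$; by the square function bound they contribute at most $C(1+l+\log b)^{1/2}g_l\|h\|_2$. For $N\le\frac1{2X\tau}$ there is no truncation, and the term is $P_NH_l$ with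
$$\widehat{P_NH}=1_{\mathrm{dist}(\xi,\Lambda_l)\le N^{-d}}\hat H,\qquad\hat H_l=\sum_{\lambda\in\Lambda_l}G_\lambda1_{|\xi-\lambda|\le\delta_l}1_{|\xi|\le X}\hat h,\qquad\|H_l\|_2\le g_l\|h\|_2.$$

**Step 5: $\|\sup_{N\in\mathcal N_l}|P_NH|\|_2\le C(l+1)\|H\|_2$.** This is a maximal inequality for shrinking neighborhoods of the finite set $\Lambda_l$. Let $D=(2^{l+1})!$, so that $\Lambda_l\subset\frac1D\mathbb Z$. We treat $N^d<2D$ and $N^d\ge2D$ separately.

*$N^d<2D$.* There are $J\le C(1+\log(2D))\le C(l+1)2^{l+1}$ such $N$, say $N_1<\dots<N_J$. The $P_{N_i}$ are decreasing orthogonal projections, so in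
$$P_{N_k}H=P_{N_J}H+\sum_{i=k}^{J-1}(P_{N_i}-P_{N_{i+1}})H$$
the summands are orthogonal with square sum at most $\|H\|_2^2$. Rademacher–Menshov, starting with $P_{N_J}H$ and adding the differences with $i$ decreasing, gives the factor $C(1+\log J)\le C(l+1)$.

*$N^d\ge2D$.* Let $\phi\in C_c^\infty$ be even, supported in $[-1,1]$, $\phi(0)=1$. For every $\beta$,
$$\sum_{N\in Z_\rho}|1_{|\beta|N^d\le1}-\phi(\beta N^d)|^2\le\sum_{N\in Z_\rho:\,|\beta|N^d\le1}C(|\beta|N^d)^2\le C.$$
For $N\in\mathcal N_l$ we have $N^{-d}\le\delta_l$, so for each $\xi$ at most one $\lambda\in\Lambda_l$, the same for all $N$, can give a nonzero term. Hence the square function bound allows us to replace the multiplier of $P_N$ by $\sum_{\lambda\in\Lambda_l}\phi((\xi-\lambda)N^d)$, at the cost of $C\|H\|_2$. The latter is supported in $\mathrm{dist}(\xi,\Lambda_l)\le N^{-d}\le\frac1{2D}$, so we may replace $H$ by $H'$, where $\hat H'=1_{\mathrm{dist}(\xi,\Lambda_l)\le1/(2D)}\hat H$. On the support of $\hat H'$,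
$$\sum_{\lambda\in\Lambda_l}\phi((\xi-\lambda)N^d)=\sum_{k\in\mathbb Z}\phi\big((\xi-\tfrac kD)N^d\big).$$
Indeed, if $|\xi-\lambda|\le\frac1{2D}$ with $\lambda\in\Lambda_l$, every other point of $\frac1D\mathbb Z$ is at distance at least $\frac1{2D}\ge N^{-d}$ from $\xi$, and $\phi$ vanishes outside $(-1,1)$. The right side is $\frac1D$-periodic, and its Fourier series is
$$\sum_mc_me(Dm\xi),\qquad c_m=\frac D{N^d}\,\hat\phi\Big(\frac{Dm}{N^d}\Big).$$
So the operator is $H'\mapsto\sum_mc_mH'(y+Dm)$. With $S=N^d/D\ge2$ we have $|c_m|\le Cw_m$, $w_m=S^{-1}(1+(m/S)^2)^{-1}$. This sequence is even, decreasing in $|m|$, and $\sum_mw_m\le S^{-1}+\pi\le C$. By summation by parts, for $u_m\ge0$,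
$$\sum_mw_mu_m=\sum_{R\ge0}(w_R-w_{R+1})\sum_{|m|\le R}u_m\le\Big(\sum_mw_m\Big)\sup_{R\ge0}\frac1{2R+1}\sum_{|m|\le R}u_m,$$
because $\sum_R(w_R-w_{R+1})(2R+1)=\sum_mw_m$. Hence the supremum over these $N$ is at most $C$ times the discrete Hardy–Littlewood maximal function of $m\mapsto|H'(y+Dm)|$ at $m=0$. The $\ell^2(\mathbb Z)$ bound on each coset $y+D\mathbb Z$, integrated over $y\in[0,D)$, gives $C\|H'\|_2\le C\|H\|_2$.

**Step 6: summation over $l$ and choice of $\kappa$.** Only $l$ with $2^l\ge b/(4X)\ge\frac14b^{3/4}$ occur, and for them $\log b\le C(l+1)$. By Steps 2–5 the total is at most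
$$C\Big(b^{-2c_3}+\sum_{2^l\ge b/(4X)}(1+l+\log b)2^{-\sigma l}\Big)\|h\|_2\le C\big(b^{-2c_3}+(b/X)^{-\sigma/2}\big)\|h\|_2\le C\big(b^{-2c_3}+b^{-\sigma/4}\big)\|h\|_2,$$
using $(l+1)2^{-\sigma l}\le C2^{-\sigma l/2}$ and $b/X\ge b^{3/4}$. The constants are independent of $\kappa\in(0,\frac14]$. Take $c=\min(2c_3,\sigma/4)$ and $\kappa=\min(\frac14,c)$. $\square$

## 11. From the line to a dynamical system

By (4), part (a) of Theorem 1 follows from the following statement.

**Proposition 7.** If $v_j=\sup_{b_j\le x\le b_{j+1}^2}|r(x)-r(b_j)|\to0$ and $|r(b_j)|\le b_j$ for large $j$, then for every invertible measure preserving system and $f\in L^2(\mu)$, $\frac1N\sum_{n\le N}f\circ T^{\lfloor p(n)+r(n)\rfloor}\to f^*$ a.e., where $f^*$ is the conditional expectation on the invariant $\sigma$-algebra.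

**Functions on $\Omega\times\mathbb R$.** We set up a way to let multipliers act on orbits. For $f$ on $\Omega$ let $\tilde f(x,u)=f(T^{\lfloor u\rfloor}x)$. A finite signed measure $\nu$ on $\mathbb R$ acts by $\nu\tilde f(x,u)=\int\tilde f(x,u+w)\,d\nu(w)$; on functions on $\mathbb R$ it acts as the multiplier $\int e(\xi w)\,d\nu(w)$. For example $\nu=\delta_1$ gives $\tilde f(x,u+1)=\tilde f(Tx,u)$. By the same computation any $\Phi=\nu\tilde f$ satisfies $\Phi(x,u+1)=\Phi(Tx,u)$, so $\int_\Omega|\Phi(x,u)|^2d\mu$ is $1$-periodic in $u$, and likewise with $|\Phi|$ replaced by a supremum of finitely many such $|\Phi|$. By Minkowski's inequality $\|\nu\tilde f(\cdot,u)\|_{L^2(\mu)}\le\|\nu\|\,\|f\|_2$ for each $u$.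

Define
$$B_N\tilde f(x,u)=\frac1N\sum_{n\le N}\tilde f(x,u+p(n)),\quad M_N\tilde f(x,u)=\int k_N(w)\tilde f(x,u+w)\,dw,\quad K_\eta\tilde f(x,u)=\int\psi(s)\tilde f(x,u+\eta s)\,ds,$$
with
$$k_N(w)=\frac1{dN}w^{1/d-1}1_{(0,N^d]}(w),\qquad\psi(s)=c_0\Big(\frac{\sin(\pi s/2)}{\pi s/2}\Big)^4,\quad\int\psi=1.$$
The substitution $w=N^dv^d$ turns $k_N(w)\,dw$ into $dv$ on $(0,1]$, so $M_N$ has multiplier $W(\xi N^d)$. The multiplier of $B_N$ is $m_N(\xi)$, that of $K_\eta$ is $\hat\psi(\eta\xi)$. The function $\psi$ is even, $\psi\ge0$, $\psi(s)\le C(1+s^4)^{-1}$, $\psi>0$ on $[-1,1]$, and $|\hat\psi|\le1$. Since $\frac{\sin(\pi s/2)}{\pi s/2}=\int_{-1/4}^{1/4}2e(\xi s)\,d\xi$, the transform of the fourth power is supported in $[-1,1]$: $\mathrm{supp}\,\hat\psi\subset[-1,1]$.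

Let $\eta_j=b_j^{-\kappa}$, $c_j=r(b_j)$, $\mathcal Z_j=Z_\rho\cap[b_j^2,b_{j+1}^2)$.

**Lemma 8 (transference).** If $\nu_N$ ($N$ in a finite set) are finite measures with $\|\sup_N|\int h(\cdot+w)\,d\nu_N(w)|\|_{L^2(\mathbb R)}\le C_0\|h\|_2$ for all $h\in L^2(\mathbb R)$, then $\int_0^1\int_\Omega\sup_N|\nu_N\tilde f|^2d\mu\,du\le C_0^2\|f\|_2^2$.

*Proof.* First let all $\nu_N$ be supported in $[-U,U]$, and let $R\in\mathbb N$. Apply the hypothesis to $u\mapsto\tilde f(x,u)1_{|u|\le R+U}$, restrict the left side to $|u|\le R$, where the cut-off is not felt, and integrate over $x$. Since $\int_\Omega|\tilde f(x,u)|^2d\mu=\|f\|_2^2$ for each $u$, and by periodicity on the left,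
$$2R\int_0^1\int_\Omega\sup_N|\nu_N\tilde f|^2d\mu\,du\le C_0^2\,2(R+U)\|f\|_2^2.$$
Let $R\to\infty$. In general let $\nu_N^U$ be the restriction of $\nu_N$ to $[-U,U]$ and $\varepsilon_U=\sum_N\|\nu_N-\nu_N^U\|\to0$ as $U\to\infty$. The $\nu_N^U$ satisfy the hypothesis, hence the conclusion, with $C_0+\varepsilon_U$. Also $\sup_N|\nu_N\tilde f|\le\sup_N|\nu_N^U\tilde f|+\sum_N|(\nu_N-\nu_N^U)\tilde f|$, where the last sum has norm at most $\varepsilon_U\|f\|_2$ in $L^2(\Omega\times[0,1])$. Let $U\to\infty$. $\square$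

**Comparison of $B_N$ with $M_N$.** Transference controls an average over $u$, but we need the particular point $u=c_j$. A second smoothing repairs this: for every real $w$ and $j\ge j_0$,
$$\Big\|\sup_{N\in\mathcal Z_j}|(B_N-M_N)K_{\eta_j}^2\tilde f(\cdot,w)|\Big\|_{L^2(\mu)}^2\le C\eta_j^{-1}b_j^{-2c}\|f\|_2^2\le Cb_j^{-c}\|f\|_2^2.\tag{8}$$
*Proof.* The multiplier of $(B_N-M_N)K_{\eta_j}$ is $(m_N(\xi)-W(\xi N^d))\hat\psi(\eta_j\xi)$, supported in $|\xi|\le b_j^\kappa=X$. By Proposition 6, applied to the function with transform $\hat\psi(\eta_j\xi)\hat h$, and Lemma 8, the function $D_j=\sup_{N\in\mathcal Z_j}|(B_N-M_N)K_{\eta_j}\tilde f|$ satisfies $\int_0^1e_j(u)\,du\le Cb_j^{-2c}\|f\|_2^2$, where $e_j(u)=\int_\Omega D_j(x,u)^2d\mu$ is $1$-periodic. Since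
$$|(B_N-M_N)K_{\eta_j}^2\tilde f(x,w)|\le\int\psi(s)D_j(x,w+\eta_js)\,ds,$$
Jensen's inequality bounds the left side of (8) by
$$\int\psi(s)e_j(w+\eta_js)\,ds=\eta_j^{-1}\int\psi(s/\eta_j)e_j(w+s)\,ds\le\eta_j^{-1}\sum_{m\in\mathbb Z}\ \sup_{s\in[m,m+1]}\psi(s/\eta_j)\int_0^1e_j\le C\eta_j^{-1}\int_0^1e_j,$$
where the sum over $m$ is bounded because $\eta_j\le1$ and $\psi(s)\le C(1+s^4)^{-1}$. Finally $\eta_j^{-1}=b_j^\kappa\le b_j^c$. $\square$

**Removing the shift from $M_N$.** The smooth average hardly notices a shift by $w$. If $|w|\le b_j+1$, then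
$$\|M_NK_{\eta_j}^2\tilde f(\cdot,w)-M_N\tilde f(\cdot,0)\|_{L^2(\mu)}\le C\frac{b_j}N\|f\|_2,\qquad\sum_j\sum_{N\in\mathcal Z_j}\Big(\frac{b_j}N\Big)^2<\infty.\tag{9}$$
*Proof.* $k_N$ is a probability density on $(0,\infty)$ and nonincreasing there. For $s>0$, the negative part of $k_N(\cdot-s)-k_N$ lives on $(0,s)$ and has integral $\int_0^sk_N$; both densities have integral $1$, and $s<0$ is symmetric. So
$$\|k_N(\cdot-s)-k_N\|_1=2\int_0^{|s|}k_N\le\frac{2|s|^{1/d}}N\le\frac{2(1+|s|)}N.$$
Average this over $s=w+\eta_j(u_1+u_2)$ with weight $\psi(u_1)\psi(u_2)$, use that $\psi$ has a finite first moment, and apply Minkowski's inequality. The double sum is at most $C\sum_jb_j^2b_j^{-4}$. $\square$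

**Convergence of $M_N$.** The smooth averages reduce to Birkhoff averages:
$$\text{for bounded }f,\ M_N\tilde f(x,0)\to f^*(x)\text{ a.e.};\qquad\text{for }f\ge0,\ \sup_NM_N\tilde f(x,0)\le2\sup_{n\ge1}\frac1n\sum_{0\le i<n}f(T^ix),\tag{10}$$
and the last function is bounded on $L^2$ by the maximal ergodic theorem.

*Proof.* Let $\sigma_N=(1-\frac1d)k_N(R)\,dR+\frac1d\delta_{N^d}$, a probability measure. Then $k_N=\int R^{-1}1_{(0,R]}\,d\sigma_N(R)$: for $0<w\le N^d$,
$$\int_w^{N^d}\frac{1-\frac1d}{dN}R^{1/d-2}\,dR+\frac1{dN^d}=\frac1{dN}\big(w^{1/d-1}-N^{1-d}\big)+\frac1{dN^d}=k_N(w).$$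
So $M_N\tilde f(x,0)=\int\big(\frac1R\int_0^R\tilde f(x,w)\,dw\big)d\sigma_N(R)$. For each fixed $R_0$, $\sigma_N((0,R_0])\le R_0^{1/d}/N\to0$ (once $N^d>R_0$). By Birkhoff's theorem $\frac1R\int_0^R\tilde f(x,w)\,dw\to f^*(x)$ a.e. as $R\to\infty$, boundedly for bounded $f$; this gives the first claim. For $f\ge0$ the average $\frac1R\int_0^R\tilde f(x,w)\,dw$ is at most $\frac{\lfloor R\rfloor+1}R\cdot\frac1{\lfloor R\rfloor+1}\sum_{i\le\lfloor R\rfloor}f(T^ix)$ if $R\ge1$, with first factor at most $2$, and equals $f(x)$ if $R<1$. $\square$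

## 12. Almost everywhere convergence along $\lfloor p(n)+r_1(n)\rfloor$

We prove Proposition 7. Throughout $A_Nf=\frac1N\sum_{n\le N}f\circ T^{\lfloor p(n)+r(n)\rfloor}$.

**Step A: a maximal inequality.** This step provides the bound that lets us pass from bounded $f$ to all $f\in L^2$. Let $\rho=2$, $f\ge0$, $f^+=f+f\circ T$, and let $j_1\ge j_0$ be such that $v_j\le\frac14$, $\eta_j\le\frac18$ and $|c_j|\le b_j$ for $j\ge j_1$. Let $j\ge j_1$, $N\in\mathcal Z_j$, $b_j\le n\le N$ and $|u_1|,|u_2|\le1$. Put $c'=c_j-\frac12+\eta_j(u_1+u_2)\in[c_j-\frac34,c_j-\frac14]$. Since $|r(n)-c_j|\le\frac14$, we have $0\le r(n)-c'\le1$. So $\lfloor p(n)+r(n)\rfloor-\lfloor p(n)+c'\rfloor\in\{0,1\}$ and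
$$f(T^{\lfloor p(n)+r(n)\rfloor}x)\le\widetilde{f^+}(x,p(n)+c').$$
Multiply by $\psi(u_1)\psi(u_2)$ and integrate over $|u_1|,|u_2|\le1$, where $\psi$ has a positive integral; extending the integral to all $u_1,u_2$ only increases the right side, since $\widetilde{f^+}\ge0$. This gives
$$f(T^{\lfloor p(n)+r(n)\rfloor}x)\le CK_{\eta_j}^2\widetilde{f^+}(x,p(n)+c_j-\tfrac12).$$
The terms with $n<b_j$ contribute at most $\frac{b_j}NA_{b_j}f\le b_j^{-1}A_{b_j}f$ to $A_Nf$. Hence
$$A_Nf(x)\le b_j^{-1}A_{b_j}f(x)+CB_NK_{\eta_j}^2\widetilde{f^+}(x,c_j-\tfrac12)\qquad(N\in\mathcal Z_j).$$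
Write $B_N=M_N+(B_N-M_N)$. The square of a supremum over $j$ is at most the sum over $j$, so by (8) with $w=c_j-\frac12$ and $\sum_jb_j^{-c}<\infty$ the part with $B_N-M_N$ has a supremum over all $N\in\bigcup_{j\ge j_1}\mathcal Z_j$ of norm at most $C\|f^+\|_2$. For the part with $M_N$ the same holds: by (9), whose square sum over all $N$ is finite, we may replace $M_NK_{\eta_j}^2\widetilde{f^+}(x,c_j-\frac12)$ by $M_N\widetilde{f^+}(x,0)$, to which (10) applies. Finally $\|A_{b_j}f\|_2\le\|f\|_2$ and $\sum_jb_j^{-2}<\infty$. Altogether $\|\sup_{N\in Z_2,N\ge b_{j_1}^2}A_Nf\|_2\le C\|f\|_2$. By positivity $A_Nf\le2A_{2^{i+1}}f$ for $2^i\le N\le2^{i+1}$. So with $N_1=b_{j_1}^2$, for all $f\in L^2$,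
$$\Big\|\sup_{N\ge N_1}A_N|f|\Big\|_2\le C\|f\|_2.\tag{11}$$

**Step B: bounded $f$.** This step proves convergence on a dense class. Let $0\le f\le1$, let $\rho>1$ be arbitrary, $N\in\mathcal Z_j$, $j$ large, and $\theta_j=v_j+\sqrt{\eta_j}$. If $b_j\le n\le N$, $|\eta_j(u_1+u_2)|\le\sqrt{\eta_j}$ and $\mathrm{dist}(p(n)+c_j,\mathbb Z)>\theta_j$, then neither moving $c_j$ to $r(n)$ nor adding $\eta_j(u_1+u_2)$ crosses an integer:
$$\lfloor p(n)+r(n)\rfloor=\lfloor p(n)+c_j\rfloor=\lfloor p(n)+c_j+\eta_j(u_1+u_2)\rfloor.$$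
Since $p(n)\equiv\alpha n$ mod $1$ and $0\le f\le1$,
$$|A_Nf(x)-B_NK_{\eta_j}^2\tilde f(x,c_j)|\le\frac{b_j}N+\iint_{|u_1+u_2|>\eta_j^{-1/2}}\psi(u_1)\psi(u_2)\,du_1du_2+\frac1N\#\{n\le N:\mathrm{dist}(\alpha n+c_j,\mathbb Z)\le\theta_j\}.$$
Let $N\to\infty$ along $Z_\rho$, so that $j\to\infty$ and $\theta_j\to0$. The right side tends to $0$ uniformly in $x$: the first term is at most $b_j^{-1}$; the second is a tail of a convergent integral; the last is at most $2\theta_j$ plus the discrepancy (over all arcs mod $1$) of $(\alpha n)_{n\le N}$, which tends to $0$ because $\alpha$ is irrational, and which does not depend on the shift $c_j$.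

By (8) with $w=c_j$ and $\sum_jb_j^{-c}<\infty$, $\sup_{N\in\mathcal Z_j}|(B_N-M_N)K_{\eta_j}^2\tilde f(x,c_j)|\to0$ a.e. as $j\to\infty$. By (9), $M_NK_{\eta_j}^2\tilde f(x,c_j)-M_N\tilde f(x,0)\to0$ a.e. along $Z_\rho$. By (10), $M_N\tilde f(x,0)\to f^*(x)$ a.e. Hence $A_Nf\to f^*$ a.e. along $Z_\rho$.

To fill the gaps, let $N'<N''$ be consecutive elements of $Z_\rho$ and $N'\le N\le N''$. Since $f\ge0$,
$$\frac{N'}{N''}A_{N'}f\le A_Nf\le\frac{N''}{N'}A_{N''}f,\qquad\frac{N''}{N'}\to\rho,$$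
so $\rho^{-1}f^*\le\liminf A_Nf\le\limsup A_Nf\le\rho f^*$ a.e. Take $\rho=1+\frac1k$ and let $k\to\infty$: $A_Nf\to f^*$ a.e. By linearity this holds for all bounded $f$.

**Step C: all $f\in L^2$.** The maximal inequality closes the argument. Choose bounded $f_k\to f$ in $L^2$. Since $A_Nf_k\to f_k^*$ a.e.,
$$\limsup_N|A_Nf-f^*|\le\sup_{N\ge N_1}A_N|f-f_k|+|f^*-f_k^*|\quad\text{a.e.}$$
By (11) and $\|f^*-f_k^*\|_2\le\|f-f_k\|_2$, the right side has $L^2$ norm at most $C\|f-f_k\|_2\to0$. So $A_Nf\to f^*$ a.e. This proves Proposition 7. By (4) it applies to $r=r_1$, which gives part (a) and completes the proof of Theorem 1. $\blacksquare$
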